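# An $F_{\sigma\delta}$ ideal that is not an intersection of countably many hereditary $F_\sigma$ sets

## 1. $F_\sigma$ ideals are described by one compact set

Identify a subset of $\omega$ with its characteristic function, so that $\mathcal P(\omega)$ becomes the Cantor space $2^\omega$ with the product topology. A basic clopen set fixes membership of finitely many points; closed sets are compact. An $F_\sigma$ set is a countable union of closed sets, a $G_\delta$ set is a countable intersection of open sets, and an $F_{\sigma\delta}$ set is a countable intersection of $F_\sigma$ sets. We use freely that open sets are $F_\sigma$, that countable unions and finite intersections of $F_\sigma$ sets are $F_\sigma$, and that continuous preimages keep the class of a set. Everything applies to $\mathcal P(S)$ for any countably infinite set $S$, via a bijection of $S$ with $\omega$.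

**Ideal.** An ideal on $\omega$ is a family $\mathcal I\subseteq\mathcal P(\omega)$ that is closed under finite unions and under subsets, contains all finite sets, and does not contain $\omega$.

**Hereditary; closed under finite changes.** A set $C\subseteq\mathcal P(\omega)$ is hereditary if $B\subseteq A\in C$ implies $B\in C$. It is closed under finite changes if $A\in C$ and $A\mathbin{\triangle}B$ finite imply $B\in C$.

Every ideal has both properties. The family of sets with at most $3$ elements is hereditary and compact, but not closed under finite changes.

**Farah ideal.** An ideal $\mathcal I$ on $\omega$ is Farah if there are compact hereditary sets $C_n$ ($n<\omega$) with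
$$\mathcal I=\{A\subseteq\omega:(\forall n)(\exists m)\; A\setminus[0,m)\in C_n\}. \tag{1}$$

Here is the easy case of today's question: *every $F_\sigma$ ideal is Farah*, and one compact set is enough. The proof uses only that the ideal is hereditary, $F_\sigma$ and closed under finite changes, so we state it for such sets. First, a lemma that we shall need several times.

**Lemma 1.** Every hereditary $F_\sigma$ set $H$ is a union $\bigcup_mC_m$ of hereditary compact sets with $C_0\subseteq C_1\subseteq\cdots$.

**Proof.** Write $H=\bigcup_mD_m$ with $D_m$ compact. The downward closure $D_m^{\downarrow}=\{B:\exists A\in D_m\ B\subseteq A\}$ is the projection to the first coordinate of $\{(B,A):B\subseteq A,\ A\in D_m\}$. This is a closed subset of a compact space, so $D_m^\downarrow$ is compact. It is hereditary, and it is contained in $H$ because $H$ is hereditary. Put $C_m=D_0^\downarrow\cup\dots\cup D_m^\downarrow$. $\square$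

**Proposition 2.** Let $F$ be a nonempty hereditary $F_\sigma$ set closed under finite changes. Then there is a compact hereditary $C$ with $F=\{A:\exists m\ A\setminus[0,m)\in C\}$. In particular every $F_\sigma$ ideal is Farah.

**Proof.** Write $F=\bigcup_mK_m$ as in Lemma 1, and put
$$C=\{\emptyset\}\cup\{A\neq\emptyset: A\in K_{\min A}\}.$$

*$C$ is hereditary.* If $\emptyset\ne B\subseteq A\in C$, then $\min B\ge\min A$, so $B\in K_{\min A}\subseteq K_{\min B}$.

*$C$ is compact.* Let $A_j\in C$ converge to $A$. If $A=\emptyset$, then $A\in C$. If $A\ne\emptyset$, then for large $j$ we have $\min A_j=\min A$, so $A_j\in K_{\min A}$. This set is closed, so $A\in K_{\min A}$.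

*The formula.* Let $A\in F$, say $A\in K_m$. Then $A\setminus[0,m)\in K_m$. If this set is nonempty, its minimum is at least $m$, so it lies in $C$; if it is empty, it lies in $C$ too. Conversely, $C\subseteq F$, so $A\setminus[0,m)\in C$ puts $A\setminus[0,m)$ in $F$, and hence $A\in F$ because $F$ is closed under finite changes. $\square$

**Corollary 3.** An ideal is Farah if and only if it is an intersection $\bigcap_nF_n$ of countably many hereditary $F_\sigma$ sets closed under finite changes.

**Proof.** Given such $F_n$, each contains $\mathcal I$ and so is nonempty; apply Proposition 2 to each. Conversely, given $C_n$ as in (1), put $F_n=\{A:\exists m\ A\setminus[0,m)\in C_n\}$. This set is hereditary because $C_n$ is. It is a countable union of preimages of $C_n$ under the continuous maps $A\mapsto A\setminus[0,m)$, so it is $F_\sigma$. If $m$ works for $A$, every larger $m$ works, since $C_n$ is hereditary; so if $B$ differs from $A$ by a finite set, a large $m$ works for $B$. $\square$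

In particular every Farah ideal is $F_{\sigma\delta}$. What changes if we start with an $F_{\sigma\delta}$ ideal?

## 2. $F_{\sigma\delta}$ ideals and hereditary pieces

Write an $F_{\sigma\delta}$ ideal as $\mathcal I=\bigcap_nF_n$ with $F_n$ an $F_\sigma$ set. The ideal is hereditary and closed under finite changes, but nothing forces the individual $F_n$ to be.

**Weakly Farah ideal.** An $F_{\sigma\delta}$ ideal is weakly Farah if it is an intersection of countably many hereditary $F_\sigma$ sets.

By Corollary 3, Farah implies weakly Farah. The question, taken from "Combinatorics Of Filters And Ideals", is whether every $F_{\sigma\delta}$ ideal is Farah, and whether every one is weakly Farah. Two examples by hand.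

*Columns.* On $\omega\times\omega$ let $\mathcal I$ consist of the sets $A$ that meet each column $\{n\}\times\omega$ in a finite set. Then $\mathcal I=\bigcap_nF_n$, where $F_n$ says that $A$ meets the $n$-th column in a finite set. Each $F_n$ is hereditary, $F_\sigma$ and closed under finite changes, so $\mathcal I$ is Farah.

*Density zero.* Let $\mathcal I=\{A\subseteq\omega:|A\cap m|/m\to0\}$. For $n\ge1$ put $F_n=\{A:\exists k\ \forall m\ge k\ \ |A\cap m|\le m/n\}$. These sets are hereditary and $F_\sigma$ with intersection $\mathcal I$, so $\mathcal I$ is weakly Farah. But $F_2$ is not closed under finite changes: it contains the set of odd numbers, since $|\{1,3,5,\dots\}\cap m|=\lfloor m/2\rfloor$, and adding the point $0$ gives $\lfloor m/2\rfloor+1>m/2$ for all $m\geq 1$. Here a better choice repairs this. Let $F_n'=\{A:\limsup_m|A\cap m|/m<1/n\}$, which is the union over rationals $0\le q<1/n$ and over $k$ of the closed sets $\{A:\forall m\ge k\ |A\cap m|\le qm\}$. It is hereditary, $F_\sigma$, closed under finite changes, and $\bigcap_nF'_n=\mathcal I$. So $\mathcal I$ is Farah.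

These examples suggest the answer yes. The answer to both questions is no.

**Theorem 1.** There is an $F_{\sigma\delta}$ ideal $\mathcal I$ (on a countable set) which is not an intersection of countably many hereditary $F_\sigma$ sets.

So $\mathcal I$ is not weakly Farah, hence not Farah. By Proposition 2 the complexity is optimal: an $F_\sigma$ ideal cannot do this. We shall also prove the following.

**Theorem 2.** The least number of hereditary $F_\sigma$ sets whose intersection is the ideal $\mathcal I$ of Theorem 1 is exactly the dominating number $\mathfrak d$. In fact $\mathcal I$ is an intersection of $\mathfrak d$ many $F_\sigma$ ideals.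

**Theorem 3.** An arbitrary ideal that is an intersection of countably many hereditary $F_\sigma$ sets is Farah. So "weakly Farah" and "Farah" are equivalent.

**Theorem 4.** There is also a tall $F_{\sigma\delta}$ ideal that is not weakly Farah. (An ideal on $X$ is tall if every infinite subset of $X$ contains an infinite member of the ideal.)

All proofs are in ZFC.

## 3. Hereditary cores, and where they stop

Before building a counterexample, let us try to prove the opposite. Given $\mathcal I=\bigcap_nF_n$ with $F_n$ an $F_\sigma$ set, replace $F_n$ by its hereditary core
$$\operatorname{core}(F_n)=\{A:\mathcal P(A)\subseteq F_n\}.$$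
This is hereditary. It contains $\mathcal I$, since every subset of a member of $\mathcal I$ is in $\mathcal I\subseteq F_n$. Also $\bigcap_n\operatorname{core}(F_n)\subseteq\bigcap_nF_n=\mathcal I$. So $\mathcal I=\bigcap_n\operatorname{core}(F_n)$, and the only thing missing is that the cores be $F_\sigma$.

For a *closed* set $F$ this is fine, because the core is then closed: if $A_j\to A$ with $\mathcal P(A_j)\subseteq F$ and $B\subseteq A$, then $B\cap A_j\in F$ and $B\cap A_j\to B\cap A=B$, so $B\in F$. But if $F=\bigcup_mK_m$ with $K_m$ closed, then $\mathcal P(A)\subseteq\bigcup_mK_m$ does not put $\mathcal P(A)$ inside a single $K_m$; different subsets of $A$ may need different $m$. The definition of the core now has a quantifier over all subsets $B$ of $A$ in front of an $F_\sigma$ condition. Section 6 shows an actual core that is not even Borel.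

## 4. How a hereditary $F_\sigma$ set excludes a set

Suppose $H$ is a hereditary $F_\sigma$ set containing $\mathcal I$. What does it cost $H$ to leave out a given set? By Lemma 1 write $H=\bigcup_mC_m$ with $C_m$ hereditary and compact.

**Lemma 4 (finite pieces).** Let $y_0,y_1,\dots$ be sets not in $H$. For each $m$ let $a_{m,0}\subseteq a_{m,1}\subseteq\cdots$ be finite sets with union $y_m$. Then $a_{m,l}\notin C_m$ for all large $l$. If $l_m$ is chosen with $a_{m,l_m}\notin C_m$ for each $m$, then $\bigcup_ma_{m,l_m}\notin H$.

**Proof.** As $l\to\infty$, $a_{m,l}$ converges to $y_m\notin C_m$, and $C_m$ is closed; this gives the first claim. The set $\bigcup_ma_{m,l_m}$ contains $a_{m,l_m}\notin C_m$. Since $C_m$ is hereditary, the union is not in $C_m$. This holds for every $m$. $\square$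

So from infinitely many excluded sets $y_m$ we may cut off *finite* pieces, glue them, and get a set still excluded from $H$. If $\mathcal I$ contains all such glued sets, this contradicts $\mathcal I\subseteq H$. Hence the plan: find an ideal $\mathcal I$ and a large family of sets outside $\mathcal I$ such that gluing finite pieces of suitable infinite subfamilies always lands in $\mathcal I$. Then each $H$ can exclude only a small part of the family, and countably many $H$'s cannot exclude all of it.

The natural family is the set of branches of a tree. Let $T=\omega^{<\omega}$, which is countable. For $s,u\in T$ let $s\wedge u$ be their longest common initial segment, and let $T_s=\{u\in T:s\subseteq u\}$. For $f\in\omega^\omega$ put $y_f=\{f{\restriction}i:i<\omega\}$, and for $t\in T$ put $[t]=\{f\in\omega^\omega:t\subset f\}$. A *chain* is a set of pairwise comparable nodes. The union of an infinite chain is a function $f\in\omega^\omega$, and the chain is an infinite subset of $y_f$ for exactly this $f$.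

Take branches $f_0,f_1,\dots$ that all pass through $t$ and leave $t$ through different successors $t^\frown k_m$. Glued finite pieces of the $y_{f_m}$ form a fan with finite rays. The fan has no infinite chain, while each $y_f$ is one. So a first candidate for the ideal is
$$\mathcal W=\{A\subseteq T:A\text{ contains no infinite chain}\}.$$
It is an ideal: if $A\cup B$ contains an infinite chain, infinitely many elements of the chain lie in $A$ or infinitely many lie in $B$. But $\mathcal W$ is far too complex. The downward closed subsets of $T$ (the trees) form a closed set in $2^T$, and a tree lies in $\mathcal W$ exactly when it has no infinite branch. By a classical theorem, the well-founded trees do not form a Borel set. So $\mathcal W$ is not Borel.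

We must cut $\mathcal W$ down to an $F_{\sigma\delta}$ ideal without losing the fans. For a general $A$, an infinite chain is hidden: the rest of $A$ may branch off it at infinitely many places. The cut will forbid exactly that.

## 5. Combs, and the ideal $\mathcal I$

**Comb.** A sequence $(x_1,\dots,x_n)$ in $T$ is a comb of length $n$ if there are $t_1\subsetneq t_2\subsetneq\dots\subsetneq t_{n-1}$ in $T$ such that for all $i<j\le n$
$$x_i\wedge x_j=t_i\quad\text{and}\quad t_i\notin\{x_i,x_j\}.$$
For $A\subseteq T$ let $c(A)\in\omega\cup\{\infty\}$ be the supremum of the lengths of combs with entries in $A$, with $c(\emptyset)=0$.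

A single node is a comb of length $1$, and a pair of incomparable nodes is a comb of length $2$. The nodes $t_i$ form the spine, and the $x_i$ leave it one after another. The entries of a comb are pairwise incomparable, since $x_i\wedge x_j$ is neither of them; in particular they are distinct. A subsequence $(x_{i_1},\dots,x_{i_k})$ of a comb is a comb, with spine $t_{i_1}\subsetneq\dots\subsetneq t_{i_{k-1}}$. Four examples:

* A nonempty chain has $c=1$.
* $\{\langle k\rangle:k<\omega\}$ has $c=2$: all meets are $\emptyset$, so $t_1\subsetneq t_2$ is impossible.
* The set of nodes of length at most $n$ has $c\le n+1$: every $t_i$ is a proper initial segment of some entry, so it has length less than $n$, and the lengths of the $t_i$ are distinct.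
* The set of nodes $x_i=0^i{}^\frown1$ (that is, $i$ zeros and then a one), $i\geq 1$, has $c=\infty$, since $x_i\wedge x_j=0^i$ for $i<j$.

Define
$$\mathcal J=\{A\subseteq T:c(A)<\infty\},\qquad \mathcal I=\{A\in\mathcal J:A\text{ contains no infinite chain}\}=\mathcal J\cap\mathcal W.\tag{2}$$
The second and third examples are in $\mathcal I$. A branch $y_f$ is in $\mathcal J$ but not in $\mathcal I$. The last example is an antichain, so it is in $\mathcal W$ but not in $\mathcal J$.

**Step 1: $\mathcal J$ is a hereditary $F_\sigma$ set closed under finite unions and containing the finite sets, and $\mathcal I$ is an ideal.** This step makes sure we have an ideal and records that the constraint $c(A)<\infty$ is cheap.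

The function $c$ is monotone, so $\mathcal J$ is hereditary. The entries of a comb are distinct, so $c(A)\le|A|$ and $\mathcal J$ contains the finite sets. A comb of length greater than $n$ has a subsequence that is a comb of length $n+1$. So $c(A)\le n$ says that $A$ includes none of the finite sets that arise as the set of entries of a comb of length $n+1$. Not including a given finite set is a clopen condition, so $\{A:c(A)\le n\}$ is closed and $\mathcal J=\bigcup_n\{A:c(A)\le n\}$ is $F_\sigma$. Given a comb in $A\cup B$, its entries in $A$ form a subsequence, hence a comb in $A$; the remaining entries form a comb in $B$. Therefore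
$$c(A\cup B)\le c(A)+c(B),$$
and $\mathcal J$ is closed under finite unions. Since $\mathcal W$ is an ideal, $\mathcal I=\mathcal J\cap\mathcal W$ is hereditary, closed under finite unions, and contains the finite sets. Finally $T\notin\mathcal I$, because $T$ contains $y_f$. $\square$

## 6. A set in $\mathcal J$ leaves each branch finitely often

**Step 2 (Lemma 5). If $A\in\mathcal J$ and $f\in\omega^\omega$, there is $i$ with $A\cap T_{f\restriction i}\subseteq y_f$.** This step shows what finite comb length buys: far enough along a branch, $A$ has no elements off the branch.

Let $D$ be the set of all $j<\omega$ for which some $x\in A$ satisfies $f{\restriction}j\subset x$, $|x|>j$ and $x(j)\ne f(j)$. These are the levels at which $A$ leaves $f$. Let $j_1<\dots<j_n$ be in $D$, witnessed by $x_1,\dots,x_n\in A$. Let $k<l$. The node $x_l$ extends $f{\restriction}j_l$ and $j_l>j_k$, so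
$$x_l(j_k)=f(j_k)\ne x_k(j_k).$$
Both $x_k$ and $x_l$ extend $f{\restriction}j_k$, so $x_k\wedge x_l=f{\restriction}j_k$. It is a proper initial segment of both, since $|x_k|>j_k$ and $|x_l|>j_l>j_k$. Hence $(x_1,\dots,x_n)$ is a comb with spine $t_k=f{\restriction}j_k$, and $n\le c(A)$. So $D$ has at most $c(A)<\infty$ elements.

Choose $i$ larger than every element of $D$. Let $x\in A\cap T_{f\restriction i}$ and suppose $x\notin y_f$. Then there is a first $j<|x|$ with $x(j)\ne f(j)$. Since $x$ extends $f{\restriction}i$, we have $j\ge i$. Since $j$ is first, $f{\restriction}j\subset x$, so $j\in D$. This contradicts the choice of $i$. $\square$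

**Step 3: $\mathcal I$ is $F_{\sigma\delta}$.** The purpose is to turn "no infinite chain", a quantifier over all branches, into countably many $F_\sigma$ conditions. Lemma 5 does this: inside $\mathcal J$, an infinite chain becomes visible at a single node. Precisely, we claim
$$\mathcal I=\mathcal J\cap\bigcap_{s\in T}F_s,\qquad F_s=\{A:A\cap T_s\text{ is not an infinite chain}\}.\tag{3}$$

If $A\in\mathcal I$, then $A\in\mathcal J$, and no $A\cap T_s$ is an infinite chain, as $A$ contains none. Conversely, suppose $A\in\mathcal J\setminus\mathcal I$. Then $A$ contains an infinite chain, so $A\cap y_f$ is infinite for some $f$. Take $i$ from Lemma 5 and put $s=f{\restriction}i$. Then $A\cap T_s\subseteq y_f$. Moreover $A\cap T_s$ is infinite, since it contains all elements of $A\cap y_f$ of length at least $i$. So $A\cap T_s$ is an infinite chain, and $A\notin F_s$. This proves (3).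

The set $\{A:A\cap T_s\text{ is a chain}\}$ is closed: it says that $A$ does not include any incomparable pair from $T_s$. The set $\{A:A\cap T_s\text{ is infinite}\}$ is $G_\delta$: for each finite $e\subseteq T_s$, it asks for an element of $A\cap T_s$ outside $e$, which is an open condition. So $F_s$ is the union of an open set and an $F_\sigma$ set, hence $F_\sigma$. There are countably many $s$, and $\mathcal J$ is $F_\sigma$. So $\mathcal I$ is $F_{\sigma\delta}$. $\square$

Now we can see exactly how the approach of Section 3 breaks on (3). The set $F_\emptyset$ is not hereditary: $T\in F_\emptyset$ but $y_f\notin F_\emptyset$. Its core consists of the $A$ such that no subset of $A$ is an infinite chain, so $\operatorname{core}(F_\emptyset)=\mathcal W$, which is not Borel. Passing to the downward closure of $F_\emptyset$ instead gives all of $\mathcal P(T)$, as $T\in F_\emptyset$. Of course a cleverer choice of $F_\sigma$ sets might still work. The next section rules out every choice.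

## 7. The branches excluded by a hereditary $F_\sigma$ superset are bounded

**Step 4 (Lemma 6). Let $H\supseteq\mathcal I$ be a hereditary $F_\sigma$ set and $N_H=\{f\in\omega^\omega:y_f\notin H\}$. Then there is $g\in\omega^\omega$ with $f(i)\le g(i)$ for all $f\in N_H$ and all $i$.** This is the step that limits what one $H$ can do: it must exclude branches in order to cut down to $\mathcal I$, but it can exclude only a bounded set of them.

Write $H=\bigcup_mC_m$ with each $C_m$ hereditary and compact, by Lemma 1.

*Claim.* For each $t\in T$ the set $\{k:N_H\cap[t^\frown k]\ne\emptyset\}$ is finite.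

Suppose not. Choose $k_0<k_1<\cdots$ and $f_m\in N_H\cap[t^\frown k_m]$. Apply Lemma 4 with $y_m=y_{f_m}\notin H$ and $a_{m,l}=\{f_m{\restriction}i:i\le l\}$. We get $l_m$, which we may take larger than $|t|$, such that $\{f_m{\restriction}i:i\le l_m\}\notin C_m$; and the fan
$$A=\bigcup_m\{f_m{\restriction}i:i\le l_m\}$$
is not in $H$. We now check that $A\in\mathcal I$, which contradicts $\mathcal I\subseteq H$.

*$c(A)\le2$.* All $f_m$ extend $t$. So an element $f_m{\restriction}i$ with $i\le|t|$ is an initial segment of $t$, and it is comparable with every element of $A$: the elements of $A$ of length at most $|t|$ are initial segments of $t$ as well, and the longer ones extend $t$. Two elements with the same $m$ are comparable. So two incomparable elements of $A$ have the form $f_m{\restriction}i$ and $f_{m'}{\restriction}i'$ with $m\ne m'$ and $i,i'>|t|$. They extend $t^\frown k_m$ and $t^\frown k_{m'}$ with $k_m\ne k_{m'}$, so their meet is $t$. A comb of length $3$ in $A$ would give $t_1=x_1\wedge x_2=t$ and $t_2=x_2\wedge x_3=t$, against $t_1\subsetneq t_2$.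

*$A$ has no infinite chain.* Only finitely many elements of $A$ have length at most $|t|$, namely initial segments of $t$. So an infinite chain in $A$ has infinitely many elements of length greater than $|t|$. Each of these extends some $t^\frown k_m$; as they are comparable, they all extend the same one. Since the $k_m$ are distinct, the elements of $A$ extending $t^\frown k_m$ all lie in the finite set $\{f_m{\restriction}i:i\le l_m\}$, a contradiction.

So $A\in\mathcal I\setminus H$. This contradiction proves the claim.

*From the claim to $g$.* Consider the tree $U=\{f{\restriction}i:f\in N_H,\ i<\omega\}$. The successors in $U$ of a node $t$ are the nodes $t^\frown k$ with $N_H\cap[t^\frown k]\ne\emptyset$, so by the claim there are finitely many. By induction every level of $U$ is finite. Hence, for each $i$, only finitely many values $f(i)$ with $f\in N_H$ occur, and we may put $g(i)=\max\{f(i):f\in N_H\}$, or $g(i)=0$ if $N_H=\emptyset$. $\square$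

**Step 5: proof of Theorem 1.** Now a diagonal argument finds a branch that none of countably many $H_n$ excludes. By Steps 1 and 3, $\mathcal I$ is an $F_{\sigma\delta}$ ideal on the countable set $T$. Suppose $\mathcal I=\bigcap_{n<\omega}H_n$ with hereditary $F_\sigma$ sets $H_n$. Let $g_n$ be given by Lemma 6 for $H_n$, and put
$$f(n)=g_n(n)+1.$$
Since $f(n)>g_n(n)$, we have $f\notin N_{H_n}$, that is, $y_f\in H_n$, for every $n$. So $y_f\in\bigcap_nH_n=\mathcal I$. But $y_f$ is an infinite chain, so $y_f\notin\mathcal I$, a contradiction. $\blacksquare$

Hence not every $F_{\sigma\delta}$ ideal is weakly Farah, and not every $F_{\sigma\delta}$ ideal is Farah.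

## 8. Exactly $\mathfrak d$ hereditary $F_\sigma$ sets are needed

Recall that $\mathfrak d$ is the least size of a family $\mathcal D\subseteq\omega^\omega$ such that every $f\in\omega^\omega$ is everywhere $\le$ some $g\in\mathcal D$. Using eventual domination gives the same cardinal: close an eventually dominating family, which is infinite, under finite modifications; this does not change its size.

**Lower bound.** We rerun Step 5 with fewer than $\mathfrak d$ sets in place of countably many. Let $\mathcal H$ be a family of hereditary $F_\sigma$ sets containing $\mathcal I$, with $|\mathcal H|<\mathfrak d$. For $H\in\mathcal H$ let $g_H$ be as in Lemma 6. The family $\{g_H:H\in\mathcal H\}$ has size less than $\mathfrak d$, so some $f$ is not everywhere $\le g_H$ for any $H\in\mathcal H$. Then $f\notin N_H$ for all $H\in\mathcal H$. Hence $y_f\in\bigcap\mathcal H$, while $y_f\notin\mathcal I$, so $\bigcap\mathcal H\ne\mathcal I$.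

**The ideals $H_g$.** For the upper bound we need $F_\sigma$ ideals above $\mathcal I$ that exclude as many branches as Lemma 6 allows: all those bounded by a given $g$. For $g\in\omega^\omega$ let
$$S_g=\{s\in T:s(i)\le g(i)\text{ for all }i<|s|\},\qquad H_g=\{A\in\mathcal J:A\cap S_g\text{ is finite}\}.$$
The family $\{A:A\cap S_g\text{ finite}\}$ is the union, over the countably many finite $e\subseteq S_g$, of the closed sets $\{A:A\cap S_g\subseteq e\}$. So $H_g$ is an intersection of two hereditary $F_\sigma$ families, each closed under finite unions and containing the finite sets. Since $S_g$ is infinite, $T\notin H_g$. So $H_g$ is an $F_\sigma$ ideal.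

**$\mathcal I\subseteq H_g$.** Here we use that $S_g$ is finitely branching. Let $A\in\mathcal J$ with $A\cap S_g$ infinite; we show $A\notin\mathcal I$. For $s\in S_g$, the set $S_g\cap T_s$ is the union of $\{s\}$ and the finitely many sets $S_g\cap T_{s^\frown k}$ with $k\le g(|s|)$. So if $A\cap S_g\cap T_s$ is infinite, then $A\cap S_g\cap T_{s^\frown k}$ is infinite for some $k\le g(|s|)$. Starting from $s=\emptyset$ we obtain $f\in\omega^\omega$ such that $A\cap S_g\cap T_{f\restriction i}$ is infinite for all $i$. By Lemma 5, $A\cap T_{f\restriction i}\subseteq y_f$ for some $i$. This set is infinite, so $A$ contains an infinite chain and $A\notin\mathcal I$. Since $\mathcal I\subseteq\mathcal J$, this proves $\mathcal I\subseteq H_g$.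

In other words, every member of $\mathcal I$ meets the finitely branching tree $S_g$ in a finite set; the infinite branching of $T$ is what gives the fans of Lemma 6 room.

**Upper bound.** It remains to intersect enough of the $H_g$. Let $\mathcal D$ be an everywhere dominating family with $|\mathcal D|=\mathfrak d$. We know $\mathcal I\subseteq\bigcap_{g\in\mathcal D}H_g$. Let $A\notin\mathcal I$. If $A\notin\mathcal J$, then $A$ is in no $H_g$. If $A\in\mathcal J$, then $A$ contains an infinite chain, so $A\cap y_f$ is infinite for some $f$. Choose $g\in\mathcal D$ with $f\le g$ everywhere. Then $y_f\subseteq S_g$, so $A\cap S_g$ is infinite and $A\notin H_g$. Hence $\mathcal I=\bigcap_{g\in\mathcal D}H_g$, an intersection of $\mathfrak d$ many $F_\sigma$ ideals. With the lower bound, this proves Theorem 2. $\blacksquare$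

## 9. Removing the gap between weakly Farah and Farah

In the density zero example the first choice of $F_n$ was hereditary but not closed under finite changes, and we repaired it by hand. Theorem 3 says that a repair is always possible. Let $\mathcal I$ be any ideal on $\omega$ with $\mathcal I=\bigcap_nF_n$, where the $F_n$ are hereditary $F_\sigma$ sets.

The obvious repair is to put $B$ in the new set when some $B\setminus[0,k)$ lies in $F_n$. This set is closed under finite changes, but it forgets the removed part of $B$: tails of $B$ being in $F_n$ says nothing about a tail together with a finite set we would like to keep. So we demand this for every finite set to be kept.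

**The new sets.** This step defines candidates with all the properties wanted in Corollary 3. For finite $s\subseteq\omega$ and $n<\omega$ put
$$F_{s,n}=\{B\subseteq\omega:\exists k\ \ (B\setminus[0,k))\cup s\in F_n\}.\tag{4}$$

* $F_{s,n}$ is $F_\sigma$: it is a countable union of preimages of $F_n$ under the continuous maps $B\mapsto(B\setminus[0,k))\cup s$.
* $F_{s,n}$ is hereditary, because $F_n$ is.
* If $k$ works in (4), every larger $k$ works, because $F_n$ is hereditary. So $F_{s,n}$ is closed under finite changes: if $B'$ differs from $B$ only below some $k'$, then $\max(k,k')$ works for $B'$.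
* $\mathcal I\subseteq F_{s,n}$: if $B\in\mathcal I$, then $B\cup s\in\mathcal I\subseteq F_n$, and $k=0$ works.

There are countably many pairs $(s,n)$. So by Corollary 3 it suffices to show $\bigcap_{s,n}F_{s,n}\subseteq\mathcal I$.

**The intersection is no larger than $\mathcal I$.** The purpose is to show that a set $y$ in all $F_{s,n}$ is in $\mathcal I$. We cannot show directly that $y\in F_n$: each time we use (4) we lose a finite block of $y$. Instead we split $y$ into two halves, so that the block lost is always in the other half.

Let $y\in\bigcap_{s,n}F_{s,n}$. Let $a_0=0$, $a_1=1$. Given $a_0<\dots<a_j$ with $j\ge1$, let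
$$s_j=\bigcup\{y\cap[a_i,a_{i+1}):i<j,\ i\equiv j-1\ (\mathrm{mod}\ 2)\},$$
a finite set, and choose $a_{j+1}>a_j$ with
$$(y\setminus[0,a_{j+1}))\cup s_j\in F_n\quad\text{for all }n\le j.\tag{5}$$
This is possible: for each of the finitely many $n\le j$ we have $y\in F_{s_j,n}$, which gives some $k$, and every larger $k$ works too.

Let $Y_0$ and $Y_1$ be the unions of the blocks $y\cap[a_i,a_{i+1})$ over even $i$ and over odd $i$. Then $y=Y_0\cup Y_1$. Fix $e\in\{0,1\}$ and $j\ge1$ with $j-1\equiv e\pmod 2$. The blocks of $Y_e$ have indices $i\equiv j-1\pmod 2$. Those with $i<j$ are contained in $s_j$; the index $i=j$ has the wrong parity; those with $i\ge j+1$ lie in $y\setminus[0,a_{j+1})$. So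
$$Y_e\subseteq s_j\cup(y\setminus[0,a_{j+1})),$$
and by (5) and heredity $Y_e\in F_n$ for all $n\le j$. Infinitely many $j$ satisfy $j-1\equiv e\pmod 2$, so $Y_e\in F_n$ for all $n$, that is, $Y_e\in\mathcal I$. Therefore $y=Y_0\cup Y_1\in\mathcal I$.

So $\mathcal I=\bigcap_{s,n}F_{s,n}$ is Farah. Conversely, Farah implies weakly Farah by Corollary 3, so the two notions are equivalent. $\blacksquare$

## 10. A tall example

The ideal $\mathcal I$ of (2) is not tall: every infinite subset of a branch $y_f$ is an infinite chain, so it is not in $\mathcal I$. To get a tall ideal, replace each node $s$ by a finite block $b_s$, with block sizes tending to infinity, so that picking one point per block becomes negligible.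

Let $\{b_s:s\in T\}$ be pairwise disjoint nonempty finite sets such that $\{s:|b_s|\le n\}$ is finite for every $n$; for instance, enumerate $T$ as $s_0,s_1,\dots$ and let $|b_{s_j}|=j+1$. Put $X=\bigcup_sb_s$, a countable set, and
$$\mathcal I'=\{A\subseteq X:\forall n\ge1\ \ S_n(A)\in\mathcal I\},\qquad S_n(A)=\{s\in T:|A\cap b_s|\ge|b_s|/n\}.$$

**$\mathcal I'$ is an ideal.** We check the axioms. If $|(A\cup B)\cap b_s|\ge|b_s|/n$, then one of $|A\cap b_s|$, $|B\cap b_s|$ is at least $|b_s|/(2n)$. So $S_n(A\cup B)\subseteq S_{2n}(A)\cup S_{2n}(B)$, and $\mathcal I'$ is closed under finite unions. Each $S_n$ is monotone, so $\mathcal I'$ is hereditary. If $A$ is finite, then $S_n(A)$ is contained in the finite set of $s$ with $A\cap b_s\ne\emptyset$, because $|b_s|/n>0$; so $A\in\mathcal I'$. Finally $S_1(X)=T\notin\mathcal I$, so $X\notin\mathcal I'$.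

**$\mathcal I'$ is $F_{\sigma\delta}$.** We show that passing to $\mathcal I'$ does not raise the complexity. Whether $s\in S_n(A)$ depends only on $A\cap b_s$, that is, on finitely many coordinates. So $A\mapsto S_n(A)$ is continuous, and $\mathcal I'=\bigcap_{n\ge1}S_n^{-1}[\mathcal I]$ is $F_{\sigma\delta}$.

**$\mathcal I'$ is tall.** This is what the blocks are for. An infinite $Z\subseteq X$ meets infinitely many of the finite sets $b_s$. Choose one point of $Z$ in each $b_s$ that it meets; this gives an infinite $A\subseteq Z$ with $|A\cap b_s|\le1$ for all $s$. If $s\in S_n(A)$, then $1\ge|b_s|/n$, so $S_n(A)\subseteq\{s:|b_s|\le n\}$ is finite and hence in $\mathcal I$. So $A\in\mathcal I'$.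

**$\mathcal I'$ is not weakly Farah.** We pull a hypothetical representation of $\mathcal I'$ back to $\mathcal I$. For $B\subseteq T$ let $\varphi(B)=\bigcup_{s\in B}b_s$. This map is monotone. It is continuous, since for $x\in b_s$ we have $x\in\varphi(B)$ if and only if $s\in B$. The set $\varphi(B)\cap b_s$ is $b_s$ if $s\in B$ and empty otherwise, so $S_n(\varphi(B))=B$ for all $n\ge1$. Therefore
$$B\in\mathcal I\iff\varphi(B)\in\mathcal I'.$$
Suppose $\mathcal I'=\bigcap_nH_n$ with hereditary $F_\sigma$ sets $H_n$. Then $\mathcal I=\varphi^{-1}[\mathcal I']=\bigcap_n\varphi^{-1}[H_n]$. Each $\varphi^{-1}[H_n]$ is $F_\sigma$ because $\varphi$ is continuous, and hereditary because $\varphi$ is monotone. This contradicts Theorem 1, and proves Theorem 4. $\blacksquare$
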